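# How often does $d_q(n)$ divide $n$? The exact order of magnitude for prime $q$

## The order of magnitude of $N_q(x)$

For a positive integer $q$ the divisor function $d_q$ is defined by
$$\sum_{n\ge 1} d_q(n)n^{-s}=\Big(\sum_{n\ge1}n^{-s}\Big)^q,\qquad \operatorname{Re}s>1 ,$$
so $d_q(n)$ is the number of ordered $q$-tuples of positive integers with product $n$. Write $L_1(x)=\log x$ and $L_k(x)=\log L_{k-1}(x)$.

**Theorem.** Let $q$ be a fixed prime, $N_q(x)=\#\{n\le x: d_q(n)\mid n\}$ and $\kappa=(q-1)^2/q$. For all sufficiently large $x$,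
$$N_q(x)\asymp_q x(\log x)^{-1+1/q}\,(L_2(x))^{-(q-1)}\,(L_3(x))^{-\kappa}.$$
In particular $\#\{n\le x:d_3(n)\mid n\}\asymp x(\log x)^{-2/3}(L_2(x))^{-2}(L_3(x))^{-4/3}$.

Here $f\ll g$ means $|f|\le Cg$ with a constant $C$, and $f\asymp g$ means $f\ll g\ll f$. Throughout, constants depend only on $q$ unless we say otherwise, and $x$ is sufficiently large.

The paper "How Often Is the Number of Divisors of $n$ a Divisor of $n$?" is the source of the following conjecture: as $x\to\infty$,
$$\#\{n\le x: d_3(n)\mid n\}=x(\log x)^{-2/3}(L_2(x))^{-2+o(1)} .$$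
The Theorem shows that it is true. Indeed $L_3=\log L_2$, so $(L_3)^{-4/3}=\exp(-\tfrac43L_4)=(L_2)^{-\frac43L_4/L_3}=(L_2)^{o(1)}$. More precisely, the exponent of $L_2(x)$ is $-2-(\tfrac43+o(1))L_4(x)/L_3(x)$. For $q=2$ the Theorem gives $x(\log x)^{-1/2}(L_2)^{-1}(L_3)^{-1/2}$, in agreement with the known formula $\#\{n\le x:d(n)\mid n\}=(x/\sqrt{\log x})(\log\log x)^{-1+o(1)}$.

The bound has three factors beyond $x$, and each has its own cause: the power of $\log x$ comes from the power of $q$ that $n$ must contain, the power of $L_2$ from the size of $d_q(q^a)$, and the power of $L_3$ from the number of prime factors of $d_q(q^a)$, averaged over $a$. We first see these causes in small numbers.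

## Small $n$ and small powers of $3$

The function $d_q$ is multiplicative, $d_q(p)=q$ for every prime $p$, and $d_q(p^a)=\binom{a+q-1}{q-1}$. For the exponent of $q$ itself we write
$$Q(a)=\prod_{i=1}^{q-1}(a+i),\qquad D_a=d_q(q^a)=\binom{a+q-1}{q-1}=\frac{Q(a)}{(q-1)!}.$$
For $q=3$, $D_a=(a+1)(a+2)/2$, so $D_0,D_1,D_2,\dots=1,3,6,10,15,21,28,36,\dots$.

Let $q=3$ and $n=3^am$ with $3\nmid m$. Each prime dividing $m$ exactly once puts a factor $3$ into $d_3(n)$. So if $d_3(n)\mid n$ and $k$ primes divide $m$ exactly once, then $k\le a$. Take the values of $a$ in turn, for $n\le 40$.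

If $a=0$, then $k=0$, so $n\in\{1,4,8,16,25,32\}$. The values of $d_3$ are $1,6,10,15,6,21$, and only $n=1$ works. If $a=1$, then $D_1=3$ already uses the one available $3$, so again $k=0$ and $n\in\{3,12,24\}$, with $d_3=3,18,30$: only $3$ works. If $a=2$, then $n\in\{9,18,36\}$ with $d_3=6,18,36$: both $18$ and $36$ work. If $a=3$, then $n=27$ and $d_3=10$ fails. The complete list up to $40$ is $1,3,18,36$.

The case $a=3$ becomes productive a little later. Since $D_3=10$, we need $10\mid m$. Take $n=27\cdot10\cdot p$ with a prime $p\ne2,3,5$. Then $d_3(n)=10\cdot 3\cdot3\cdot3=270$, which divides $n$. So every such prime $p$ gives a solution. In general, if $D_a$ is squarefree, coprime to $q$ and has $j$ prime factors, then $n=q^aD_at$ with $t$ squarefree, coprime to $qD_a$ and with $a-j$ prime factors has $d_q(n)=D_aq^jq^{a-j}=q^aD_a$, a divisor of $n$. The lower bound will come from these $n$ alone.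

## Paying for $D_a$: the independence guess and where it breaks

We fix notation for the whole talk:
$$\lambda=L_2(x),\quad B=\lambda/q,\quad H=\sqrt\lambda,\quad\theta=1-\tfrac1q,\quad \kappa=\theta(q-1)=\tfrac{(q-1)^2}q,\quad P_k=q^{-k}\frac{\lambda^{k-1}}{(k-1)!}=\frac1q\cdot\frac{B^{k-1}}{(k-1)!}.$$
Note that $e^B=(\log x)^{1/q}$, and that $\kappa=q-2+\frac1q<q$.

Write $n=q^am$ as above. An integer $m\le x/q^a$ with $k$ prime factors belongs to a set of size about $\frac{x}{q^a\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}$. If we use only the constraint $k\le a$, we get a total of about $\frac{x}{\log x}\sum_kP_k=\frac1q\cdot\frac{x}{\log x}e^{B}=\frac1q\,x(\log x)^{-1+1/q}$. That explains the power of $\log x$. The $P_k$ are proportional to Poisson weights of mean $B=\lambda/q$, so $k$, and hence $a$, should be thought of as lying within $O(\sqrt\lambda)=O(H)$ of $\lambda/q$.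

Next, $D_a$ must divide $n$. The sensible first guess is that this has probability $1/D_a\asymp\lambda^{-(q-1)}$, as for a random integer. It gives the right power of $\lambda$, and a wrong answer. It breaks at this point: $m$ is not a random integer, because it has about $\lambda/q$ simple prime factors. If $t$ is squarefree with $k$ prime factors and $p\mid t$, then $t=pt'$ where $t'$ has only $k-1$ prime factors. The size $\frac{y}{\log y}\frac{\lambda^{k-1}}{(k-1)!}$ then changes not by $\frac1p$ but by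
$$\frac1p\cdot\frac{k-1}{\lambda}\approx\frac1{pq}.$$
Divisibility by $p$ costs $pq$, not $p$. So the cost of $D_a$ is about $D_aq^{\omega(D_a)}$, and we need the average of $q^{-\omega(D_a)}$ for $a$ in a window of length about $\sqrt\lambda$ around $\lambda/q$.

What should this average be? For one prime $p>q$, exactly $q-1$ of the $p$ residue classes of $a$ satisfy $p\mid Q(a)$, so the average of $q^{-\mathbf 1[p\mid Q(a)]}$ over a period is
$$1-\frac{q-1}p+\frac{q-1}{p}\cdot\frac1q=1-\frac{\kappa}{p}.$$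
By the Chinese remainder theorem, over a full period of finitely many primes $p>q$ the average is exactly $\prod(1-\kappa/p)$. If the primes up to a power of $\lambda$ behave so, the answer is of order $(\log\lambda)^{-\kappa}$. This is the factor $L_3^{-\kappa}$, since $\log\lambda=L_3$.

Three things must be overcome to make this a proof. The window has length only $\sqrt\lambda$, while $D_a$ has size $\lambda^{q-1}$, so only primes up to a small power of $\lambda$ can be sieved. The primes of $D_a$ may divide $m$ to a higher power, and then the price is different. Finally, $D_a$ need not be squarefree, and here the trivial count is exactly on the edge. The number of $a$ in an interval of length $H$ with $b^2\mid a+1$ is at most $H/b^2+1$, and $b$ runs up to about $\sqrt\lambda=H$, so the terms $+1$ alone add up to order $H$, the number of all $a$ in the interval.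

## Tools: two cited theorems and two elementary lemmas

A *squarefull* integer is one all of whose prime exponents are at least $2$; $1$ is included. For example $72=2^33^2$ is squarefull and $12$ is not. Every squarefull integer is $b^2c^3$ for some $b,c$, so there are at most $\sum_c\sqrt{u/c^3}\ll\sqrt u$ of them up to $u$. Hence $\sum_s1/s<\infty$ and $\sum_{s>u}1/s\ll u^{-1/2}$ over squarefull $s$. The notation $p^e\|m$ means $p^e\mid m$ and $p^{e+1}\nmid m$; $v_p(m)$ is the exponent of $p$ in $m$. For a set $\mathcal S$ of primes, $\omega_{\mathcal S}(m)$ is the number of $p\in\mathcal S$ dividing $m$, and $\omega(m)$ counts all primes dividing $m$.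

**(HR)** (Hardy–Ramanujan 1917.) There is an absolute constant $C_0$ such that for $y\ge3$, $k\ge1$,
$$\#\{t\le y:t\text{ squarefree},\ \omega(t)=k\}\le C_0\frac y{\log y}\cdot\frac{(\log\log y+C_0)^{k-1}}{(k-1)!}.$$

**(FL)** (Fundamental lemma; Iwaniec–Kowalski, *Analytic Number Theory*, Lemma 6.3.) Given $\kappa_0>0$ and $y>1$, there are real numbers $\rho_d^\pm$ with $\rho_1^\pm=1$, $|\rho_d^\pm|\le1$, $\rho_d^\pm=0$ for $d\ge y$, and
$$\sum_{d\mid n}\rho_d^-\le0\le\sum_{d\mid n}\rho_d^+$$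
for every squarefree $n>1$ all of whose prime factors are less than $y$. Moreover, for every multiplicative $g$ with $0\le g(p)<1$ and
$$\prod_{u\le p<u'}(1-g(p))^{-1}\le\Big(\frac{\log u'}{\log u}\Big)^{\kappa_0}\Big(1+\frac{K_0}{\log u}\Big)\qquad(2\le u<u'\le y),\tag{1}$$
one has, for $2\le z\le y$,
$$\sum_{d\mid\prod_{p<z}p}\rho_d^\pm g(d)=\Big(1+O_{\kappa_0}\big(e^{-\log y/\log z}(1+K_0/\log z)^{10}\big)\Big)\prod_{p<z}(1-g(p)).$$

To see what the weights do, compare them with $\rho_d=\mu(d)$. These satisfy both inequalities, with equality, but they do not vanish for $d\ge y$. The point of $\rho^\pm$ is that they vanish there, at the price of having inequalities only. (A restriction on the primes of $n$ is needed for $\rho^-$: a prime $n\ge y$ would give the sum $\rho^-_1=1$. We use only $n$ composed of primes below $z\le y$.)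

**Lemma 1 (arithmetic of $D_a$).** For every prime $p$, $v_p(D_a)\le\max_{1\le i\le q-1}v_p(a+i)$. So $p^e\mid D_a$ implies $p^e\mid a+i$ for some $1\le i\le q-1$, and for every $g\ge1$ the $a$ with $g\mid D_a$ lie in at most $(q-1)^{\omega(g)}$ residue classes mod $g$.

For example, if $q=3$ then $D_7=36$ comes from $8\cdot9/2$: the factor $9$ divides $a+2$, and the factor $4$ divides $a+1=8$.

*Proof.* Let $i_0$ attain the maximum. For $i\ne i_0$ the power $p^{v_p(a+i)}$ divides both $a+i$ and $a+i_0$, hence $i-i_0$. Therefore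
$$\sum_{i\ne i_0}v_p(a+i)\le v_p\big((i_0-1)!\,(q-1-i_0)!\big)\le v_p((q-2)!)\le v_p((q-1)!),$$
the middle step because $\binom{q-2}{i_0-1}$ is an integer. Subtracting $v_p((q-1)!)$ from $\sum_iv_p(a+i)$ leaves at most $v_p(a+i_0)$. The statement about $g$ follows by choosing, for each $p^e\|g$, one of the $q-1$ classes $-i$ mod $p^e$ and applying the Chinese remainder theorem. $\square$

We record some consequences of the size of $D_a$. For $p>q$ we have $p\mid D_a\iff p\mid Q(a)$, since $p\nmid(q-1)!$. For $1\le a\le2\lambda$ we have $D_a\ll\lambda^{q-1}$, so $D_a\le\lambda^q$ for large $x$; for $a\ge\lambda/(2q)$ we have $D_a\gg\lambda^{q-1}$. Finally, if $1\le a\le 2\lambda$ then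
$$\omega(D_a)\ll\frac{\log\lambda}{\log\log\lambda}.\tag{2}$$
Indeed $r=\omega(D_a)$ satisfies $(r/e)^r\le r!\le D_a\le\lambda^q$, and this fails for large $\lambda$ if $r\ge2q\log\lambda/\log\log\lambda$, since then $\log r-1\ge\frac34\log\log\lambda$.

**Lemma 2 (the Poisson weights).** Let $n=k-1$.

1. For $0\le n<2\lambda$: $P_k\ll e^B\exp(-(n-B)^2/(4\lambda))$.
2. If moreover $n\ge B/2$: $P_k\ll e^B\lambda^{-1/2}\exp(-(n-B)^2/(4\lambda))$.
3. If $B-1\le n\le B+H$: $P_k\gg e^B\lambda^{-1/2}$.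

*Proof.* Let $h(u)=u\log u-u+1$ with $h(0)=1$. Then $B-Bh(n/B)=n-n\log(n/B)$, so $e^{B-Bh(n/B)}=(eB/n)^n$. Since $n!\ge(n/e)^n$, and $n!\asymp\sqrt n(n/e)^n$ for $n\ge1$, we get
$$\frac{B^n}{n!}\le e^{B-Bh(n/B)}\quad(n\ge0),\qquad\frac{B^n}{n!}\asymp n^{-1/2}e^{B-Bh(n/B)}\quad(n\ge1).$$
We have $h(1)=h'(1)=0$ and $h''(u)=1/u\ge1/(2q)$ on $(0,2q]$, so $h(u)\ge(u-1)^2/(4q)$ on $[0,2q]$. For $0\le n<2\lambda$ we have $n/B<2q$, so $Bh(n/B)\ge(n-B)^2/(4qB)=(n-B)^2/(4\lambda)$. This gives 1 and, with $n^{-1/2}\ll\lambda^{-1/2}$, also 2. For 3, $\log u\le u-1$ gives $h(u)\le(u-1)^2$, so $Bh(n/B)\le(n-B)^2/B\ll1$, and $n\asymp\lambda$. $\square$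

## The mean of $q^{-\omega(Q(a))}$ over short intervals

This lemma makes the heuristic product $\prod(1-\kappa/p)$ rigorous for primes up to $\lambda^\delta$. We allow a residue class and an arbitrary set of primes, because we shall need to remove individual primes.

**Lemma 3.** There is a constant $S_0=S_0(q)\ge1$ with the following property. Let
$$\delta=\frac1{100(q+S_0)},\qquad z=\lambda^\delta,\qquad y=z^{S_0}.$$
Let $\mathcal S$ be any set of primes in $(q,z)$, $r\ge1$ an integer coprime to all primes in $\mathcal S$, $c$ a residue class mod $r$, $I\subset[1,\infty)$ an interval of length $|I|$, and $\Pi(\mathcal S)=\prod_{p\in\mathcal S}(1-\kappa/p)$. Then for $x$ large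
$$\tfrac12\frac{|I|}r\Pi(\mathcal S)-O(y^2)\le\sum_{a\in I,\ a\equiv c\,(r)}q^{-\omega_{\mathcal S}(Q(a))}\le\tfrac32\frac{|I|}r\Pi(\mathcal S)+O(y^2).$$

*Proof.*

**Step 1: bound $q^{-\omega}$ by divisor sums.** The purpose is to turn $q^{-\omega_{\mathcal S}(Q(a))}$ into sums over $d<y$. Let $R$ be squarefree and let $\rho_d$ be any reals. Then
$$\sum_{e\mid R}\theta^{\omega(e)}(1-\theta)^{\omega(R/e)}\sum_{d\mid e}\rho_d=\sum_{d\mid R}\rho_d\theta^{\omega(d)} .\tag{3}$$
To see this, keep each prime of $R$ independently with probability $\theta$ and let $e$ be the product of the kept primes; the probability that $d\mid e$ is $\theta^{\omega(d)}$. Let all primes of $R$ be less than $z\le y$. With $\rho=\rho^+$ the inner sum on the left is $\ge\mathbf 1_{e=1}$, and with $\rho=\rho^-$ it is $\le\mathbf 1_{e=1}$. The term $e=1$ has weight $(1-\theta)^{\omega(R)}=q^{-\omega(R)}$. Taking $R=\prod_{p\in\mathcal S,\,p\mid Q(a)}p$,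
$$\sum_{d\mid R}\rho_d^-\theta^{\omega(d)}\le q^{-\omega_{\mathcal S}(Q(a))}\le\sum_{d\mid R}\rho_d^+\theta^{\omega(d)}.$$

**Step 2: sum over $a$.** The purpose is to separate a main term from an error. Let $d<y$ be squarefree and composed of primes of $\mathcal S$. These primes exceed $q$, so $-1,\dots,-(q-1)$ are distinct modulo each of them, and $d\mid Q(a)$ means that $a$ lies in exactly $(q-1)^{\omega(d)}$ classes mod $d$. As $(d,r)=1$, the number of $a\in I$ with $a\equiv c\,(r)$ and $d\mid Q(a)$ is $(q-1)^{\omega(d)}\big(\frac{|I|}{rd}+O(1)\big)$. Hence the sum over $a$ of either divisor sum is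
$$\frac{|I|}r\sum_{d\mid\prod_{p<z}p}\rho_d^\pm g(d)+O\Big(\sum_{d<y}(q-1)^{\omega(d)}\Big),$$
where $g$ is multiplicative with $g(p)=\theta(q-1)/p=\kappa/p$ for $p\in\mathcal S$ and $g(p)=0$ for other primes. Since $(q-1)^{\omega(d)}\ll d^{1/2}$, the error is $\ll y^2$.

**Step 3: apply (FL).** The purpose is to evaluate the main term up to a factor in $[\frac12,\frac32]$. We have $g(p)<1$ because $\kappa<q<p$. For $p>q$, $(1-\kappa/p)^{-1}=(1-1/p)^{-\kappa}(1+O(p^{-2}))$. So Mertens' theorem gives (1) with $\kappa_0=\kappa$ and some $K_0=K_0(q)$ when $g(p)=\kappa/p$ for all $p>q$. Replacing some values $g(p)$ by $0$ only decreases the left side of (1), so (1) holds for every $\mathcal S$ with the same $K_0$. Here $\log y/\log z=S_0$. Choose $S_0$ so large that the $O$-term in (FL) is at most $\frac12$ in absolute value for all large $z$. $\square$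

From now on $S_0,\delta,z,y$ are as in Lemma 3. By Mertens,
$$\prod_{q<p<z}(1-\kappa/p)\asymp(\log z)^{-\kappa}\asymp(\log\lambda)^{-\kappa}.\tag{4}$$
For $p>q$ we have $\kappa/p\le\frac{(q-1)^2}{q(q+1)}\le\frac{q-1}{q+1}$, so
$$(1-\kappa/p)^{-1}\le\tfrac{q+1}2\le q.\tag{5}$$
Thus removing one prime from $\mathcal S$ increases $\Pi(\mathcal S)$ by a factor of at most $q$.

## Large square divisors in an interval of length $\sqrt\lambda$

**Definition.** An integer $a$ is *bad* if some integer $b\ge\lambda^\delta$ satisfies $b^2\mid a+i$ for some $1\le i\le q-1$.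

For example, let $q=3$ and $a=47$. Then $a+1=48=3\cdot4^2$ and $a+2=49=7^2$, so $a$ is bad when $\lambda^\delta\le7$.

**Lemma 4.** Let $I\subset[\lambda/(2q),2\lambda]$ be an interval of length at most $2H$. The number of bad $a\in I$ is $\ll H(\log\lambda)^{-q-2}$.

*Proof.* We saw that the trivial count fails because of the terms $+1$ for $b$ near $\sqrt\lambda$. For those $b$ we count by the cofactor instead. Let $T=(\log\lambda)^{q+2}$ and fix $i$.

**Step 1: $\lambda^\delta\le b\le\sqrt\lambda/T$.** Here the trivial count is good enough. These $b$ contribute at most $\sum_b(2H/b^2+1)\ll H\lambda^{-\delta}+\sqrt\lambda/T\ll H/T$.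

**Step 2: $b>\sqrt\lambda/T$.** Here few cofactors are possible, and each allows few $b$. Write $a+i=b^2m'$. Then $m'\le(2\lambda+q)T^2/\lambda\le3T^2$. If $X$ denotes the left endpoint of $I$ plus $i$, then $X\ge\lambda/(2q)$ and $b$ lies in $[\sqrt{X/m'},\sqrt{(X+2H)/m'}]$. The length of this interval is at most $\sqrt{X+2H}-\sqrt X\le H/\sqrt X\le\sqrt{2q}$. So each $m'$ allows $O(1)$ values of $b$, and $a$ is determined by $(b,m')$. The contribution is $O(T^2)\ll H/T$. $\square$

## Upper bound: from $N_q(x)$ to a weighted sum over $a$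

Put $\Phi(x)=x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^{-\kappa}$. We prove $N_q(x)\ll\Phi(x)$.

**Step 1: the divisibility constraints.** We extract from $d_q(n)\mid n$ only what we shall use. Let $n\le x$, $d_q(n)\mid n$, $n=q^am$ with $q\nmid m$, let $k$ be the number of primes $p\|m$, and $v=v_q(D_a)$. Then $q^kD_a$ divides $d_q(n)$. Comparing the powers of $q$, and then the rest,
$$k+v\le a,\qquad D_a':=D_aq^{-v}\ \text{ divides } m.\tag{6}$$
Let $s$ be the squarefull part of $m$, so $m=st$ with $t$ squarefree, $(s,t)=1$ and $\omega(t)=k$.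

**Step 2: discard atypical $n$.** The purpose is to bring $k$ close to $B$, $a$ close to $k$, and $s$ below $x^{1/4}$. Put
$$W=\{k:|k-B|\le\lambda^{2/3}\},\qquad\sigma=a-k\ge0,\qquad\sigma_0=\lceil2q\log\lambda\rceil.$$

Those $n$ with $a\ge2\lambda$ number at most $xq^{-2\lambda}\le x(\log x)^{-2\log2}$, and $2\log2>1$. Those with $s>x^{1/4}$ number at most $\sum_{s>x^{1/4}}x/s\ll x^{7/8}$. Those with $k=0$ and $s\le x^{1/4}$ have $n=q^as$ and number $\ll x^{1/4}\log x$. All three are $o(\Phi(x))$.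

For the others, $1\le k\le a<2\lambda$ and $s\le x^{1/4}$. As $q^a\le(\log x)^{2\log q}$, we have $x/(q^as)\ge x^{1/2}$. Apply (HR) to $t\le x/(q^as)$. Since $(\lambda+C_0)^{k-1}\le\lambda^{k-1}(1+C_0/\lambda)^{2\lambda}\ll\lambda^{k-1}$ and $\sum_s1/s<\infty$, the number of these $n$ with given $a,k$ is
$$\ll\frac x{\log x}q^{-a}\frac{\lambda^{k-1}}{(k-1)!}=\frac x{\log x}P_kq^{-\sigma}.$$
If $k\notin W$, then $n'=k-1$ satisfies $|n'-B|\ge\lambda^{2/3}/2$, so $P_k\ll e^Be^{-\lambda^{1/3}/16}$ by Lemma 2(1). Summing over $k<2\lambda$ and $\sigma\ge0$ gives $\ll\frac x{\log x}e^B\lambda e^{-\lambda^{1/3}/16}=o(\Phi(x))$. If $k\in W$ and $\sigma>\sigma_0$, the total is $\ll\frac x{\log x}q^{-\sigma_0}\sum_kP_k\ll\frac x{\log x}e^B\lambda^{-2q\log2}$, which is $o(\Phi(x))$ because $2q\log2>q-1$.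

There remains the main range $k\in W$, $v\le\sigma\le\sigma_0$, $s\le x^{1/4}$, in which $a=k+\sigma\in[\lambda/(2q),2\lambda]$.

**Step 3: pay for $D_a'$.** We now count $n$ with given $a,k,s$, using $D_a'\mid m$. Write
$$D_a'=FG,\qquad F=F(a,s)\text{ coprime to }s,\qquad\text{every prime of }G=G(a,s)\text{ divides }s.$$
From $FG\mid st$ with $(s,t)=1$ we get $F\mid t$ and $G\mid s$. So $F$ is squarefree. (Example with $q=3$: $n=540=27\cdot20$ has $d_3(n)=10\cdot6\cdot3=180\mid540$. Here $a=3$, $D_3'=10$, $s=4$, $t=5$, $F=5$, $G=2$.) Hence $m=sFt'$ with $t'$ squarefree and $\omega(t')=k-j$, where $j=\omega(F)\ll\log\lambda$. Since $F\le\lambda^q$, still $x/(q^asF)\ge x^{1/2}$, and $k-j\ge1$. By (HR) the number of $n$ with given $a,k,s$ is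
$$\ll\frac x{q^asF\log x}\cdot\frac{\lambda^{k-j-1}}{(k-j-1)!}\le\frac x{q^asF\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}\Big(\frac k\lambda\Big)^j\ll\frac x{q^asF\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}\,q^{-j}.$$
The last step holds because $k/\lambda\le\frac1q(1+q\lambda^{-1/3})$ and $(1+q\lambda^{-1/3})^j\ll1$. This is the rigorous form of "each prime $p$ costs $pq$".

**Step 4: collect.** We rewrite the total so that one function of $a$ carries all the arithmetic. We have $\frac1F=\frac{G}{D_a'}=\frac{Gq^v}{D_a}$ and $D_a\gg\lambda^{q-1}$. Write $\sigma=v+\tau$ with $\tau\ge0$, so that $q^{-a}q^v=q^{-k-\tau}$. The main range contributes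
$$\ll\frac x{\log x}\lambda^{-(q-1)}\sum_{0\le\tau\le\sigma_0}q^{-\tau}\sum_{0\le v\le\sigma_0}\ \sum_{\substack{k\in W\\v_q(D_{k+v+\tau})=v}}P_k\,V(k+v+\tau),\tag{7}$$
where
$$V(a)=\sum_s{}^{*}\ \frac{q^{-\omega(F)}\,G}{s},$$
and $\sum^*$ means that $s$ runs over squarefull integers with $q\nmid s$ for which $F(a,s)$ is squarefree and $G(a,s)\mid s$.

The conditions in $V(a)$ are local at each prime, so $V(a)$ is an Euler product. If $p\nmid qD_a'$, the exponent of $p$ in $s$ is $0$ or any $f\ge2$, with factor $1+\sum_{f\ge2}p^{-f}$. If $p\|D_a'$, then $p\nmid s$ gives $1/q$ and $p^f\|s$ gives $p^{1-f}$. If $p^e\|D_a'$ with $e\ge2$, then $p\mid s$ is forced, since $F$ is squarefree, and $p^f\|s$ with $f\ge e$ gives $p^{e-f}$. Thus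
$$V(a)=\prod_{p\nmid qD_a'}\Big(1+\frac1{p(p-1)}\Big)\prod_{p\|D_a'}\Big(\frac1q+\frac1{p-1}\Big)\prod_{p^e\|D_a',\,e\ge2}\frac p{p-1}.$$
For $q=3$ and $a=3$, for instance, $D_3'=10$ and the factors at $2$ and $5$ are $\frac13+1=\frac43$ and $\frac13+\frac14=\frac7{12}$. Every factor at a prime of $D_a'$ is at most $\frac p{p-1}$, and the $i$-th smallest prime of $D_a'$ is at least $i+1$, so
$$V(a)\ll\prod_{p\mid D_a'}\frac p{p-1}\le\prod_{i=1}^{\omega(D_a')}\frac{i+1}i=\omega(D_a')+1\ll\log\lambda\qquad(\lambda/(2q)\le a\le2\lambda).\tag{8}$$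

Note that (7), (8) and $\sum_kP_k\le e^B$ already give $N_q(x)\ll x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^2$, which is the upper half of the conjecture. The exact power of $\log\lambda$ needs the mean of $V$.

## The mean of $V(a)$

**Lemma 5.** For an interval $I\subset[\lambda/(2q),2\lambda]$ with $|I|\le2H$ and an integer $v\ge0$,
$$\sum_{a\in I,\ q^v\mid D_a}V(a)\ll Hq^{-v}(\log\lambda)^{-\kappa}+H(\log\lambda)^{-q-1}.$$

*Proof.*

**Step 1: bad $a$.** We remove these so that the non-squarefree part of $D_a'$ becomes small. By Lemma 4 and (8) they contribute $\ll H(\log\lambda)^{-q-1}$.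

**Step 2: non-bad $a$, large $s$.** The purpose is to reduce to $s\le Z:=\lambda^{6(q-1)\delta}$, so that moduli composed of divisors of $s$ stay far below $H$. Let
$$U=\prod_{p^e\|D_a',\,e\ge2}p^e.$$
By Lemma 1 each such $p^e$ divides some $a+i$. Assign it to one such $i$; then $U=\prod_{i=1}^{q-1}U_i$ with $U_i$ squarefull and $U_i\mid a+i$. Write $U_i=b_i^2u_i$ with $u_i\mid b_i$, where $p$ has exponent $\lfloor e/2\rfloor$ in $b_i$. As $a$ is not bad, $b_i\le\lambda^\delta$, so $U_i\le b_i^3$ and $U\le\lambda^{3(q-1)\delta}$.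

For $s>Z$ we have $1/s\le Z^{-1/4}s^{-3/4}$. So the part of $V(a)$ with $s>Z$ is at most
$$Z^{-1/4}\sum_s{}^{*}\,Gs^{-3/4}\le Z^{-1/4}\prod_{p\nmid D_a'}\Big(1+\sum_{f\ge2}p^{-3f/4}\Big)\prod_{p\|D_a'}\Big(1+\sum_{f\ge2}p^{1-3f/4}\Big)\prod_{p^e\|D_a',\,e\ge2}\ \sum_{f\ge e}p^{e-3f/4}.$$
The first product is bounded, since $\sum_pp^{-3/2}$ converges. Each factor of the second is at most $1+\frac{2^{-1/2}}{1-2^{-3/4}}<4$. Each factor of the third is $\frac{p^{e/4}}{1-p^{-3/4}}<4p^{e/4}$. So by (2) this part is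
$$\ll Z^{-1/4}4^{\omega(D_a')}U^{1/4}\le\lambda^{-\frac32(q-1)\delta+\frac34(q-1)\delta+o(1)}=\lambda^{-\frac34(q-1)\delta+o(1)}.$$
Summed over $a\in I$ it is $\ll H\lambda^{-\delta/2}\ll H(\log\lambda)^{-q-1}$.

**Step 3: $s\le Z$.** Here the saving $(\log\lambda)^{-\kappa}$ appears, through Lemma 3. We drop the condition that $F$ be squarefree, and sort by the value $g$ of $G$. The contribution is at most
$$\sum_{\substack{s\le Z\\s\text{ squarefull},\,q\nmid s}}\frac1s\sum_{g\mid s}g\sum_{\substack{a\in I,\ q^v\mid D_a\\G(a,s)=g}}q^{-\omega(F)}.$$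
If $G(a,s)=g$ then $gq^v\mid D_a$, since $q\nmid g$. By Lemma 1, $a$ lies in at most $(q-1)^{\omega(g)+1}$ classes mod $r=gq^v$. Let $\mathcal S_s$ be the set of primes $q<p<z$ with $p\nmid s$; they are coprime to $r$. If $p\in\mathcal S_s$ and $p\mid Q(a)$, then $p\mid D_a'$ because $p>q$, and $p\nmid s$, so $p\mid F$. Hence $q^{-\omega(F)}\le q^{-\omega_{\mathcal S_s}(Q(a))}$. By (4) and (5), $\Pi(\mathcal S_s)\ll(\log\lambda)^{-\kappa}q^{\omega(s)}$. Lemma 3 bounds the whole by
$$\ll\sum_{s\le Z}\frac1s\sum_{g\mid s}g(q-1)^{\omega(g)}\Big(\frac H{gq^v}(\log\lambda)^{-\kappa}q^{\omega(s)}+y^2\Big)\ll Hq^{-v}(\log\lambda)^{-\kappa}\sum_{s\text{ squarefull}}\frac{(q(q-1))^{\omega(s)}d(s)}s+Z^3y^2.$$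
For the error we used $\frac1s\sum_{g\mid s}g(q-1)^{\omega(g)}\le d(s)(q-1)^{\omega(s)}\ll s$ and $\sum_{s\le Z}s\le Z^3$. The series converges, as its Euler factors are $1+O(p^{-2})$. Finally $Z^3y^2=\lambda^{18(q-1)\delta+2S_0\delta}\le\lambda^{18(q+S_0)\delta}=\lambda^{0.18}\ll H(\log\lambda)^{-q-1}$. $\square$

**Summing (7).** It remains to insert Lemma 5 into (7), on blocks on which $P_k$ is nearly constant. Fix $\tau,v$ and split $k\in W$ into blocks $iH\le k-1-B<(i+1)H$, $i\in\mathbb Z$. On the $i$-th block $|k-1-B|\ge\max(|i|-1,0)H$, so by Lemma 2(2)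
$$P_k\ll e^B\lambda^{-1/2}e^{-\max(|i|-1,0)^2/4}.$$
As $k$ runs over the part of a block in $W$, $a=k+v+\tau$ stays in an interval of length at most $H$ inside $[\lambda/(2q),2\lambda]$, and $v_q(D_a)=v$ implies $q^v\mid D_a$. By Lemma 5, and since $\lambda^{-1/2}H=1$ and the sum over $i$ converges, the inner sum in (7) is
$$\ll e^B\big(q^{-v}(\log\lambda)^{-\kappa}+(\log\lambda)^{-q-1}\big).$$
Summing over $v\le\sigma_0\ll\log\lambda$ gives $\ll e^B\big((\log\lambda)^{-\kappa}+(\log\lambda)^{-q}\big)\ll e^B(\log\lambda)^{-\kappa}$, because $\kappa<q$; the weights $q^{-\tau}$ have bounded sum. As $e^B=(\log x)^{1/q}$,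
$$N_q(x)\ll x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^{-\kappa}=\Phi(x).$$

## Squarefree integers with a prescribed number of prime factors

For the lower bound we need a lower bound of Hardy–Ramanujan shape, with $t$ coprime to a given $E$, and uniform up to $2\lambda/3$ prime factors.

**Lemma 6.** Uniformly for $x^{1/2}\le Y\le x$, integers $1\le E\le\log x$ with $\sum_{p\mid E}1/p\le2$, and integers $K$ with $\lambda/(3q)\le K\le2\lambda/3$,
$$\#\{t\le Y:t\text{ squarefree},\ (t,E)=1,\ \omega(t)=K\}\gg\frac Y{\log Y}\cdot\frac{\lambda^{K-1}}{(K-1)!}.$$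

*Proof.* Let $J=K-1$ and $\mathcal P=\{p\le Y^{1/12}:p\nmid E\}$. Below, $t'$ always denotes a product of $J$ distinct primes of $\mathcal P$.

**Step 1: let one large prime do the counting.** This reduces the lemma to a sum of reciprocals. Consider $t=t'p$ with $t'\le Y^{1/3}$ and $Y^{1/2}<p\le Y/t'$. Then $p$ is the largest prime factor of $t$, so representations are unique, and $p>x^{1/4}>E$ shows $p\nmid E$. Since $Y/t'\ge Y^{2/3}$, the prime number theorem (or Chebyshev's bounds) gives $\gg Y/(t'\log Y)$ primes $p$ for each $t'$. So it remains to show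
$$\sum_{t'\le Y^{1/3}}\frac1{t'}\gg\frac{\lambda^J}{J!}.$$

**Step 2: the sum without size restriction.** We compare it with a $J$-th power. Let $S=\sum_{p\in\mathcal P}1/p$. By Mertens and $\sum_{p\mid E}1/p\le2$ we have $S=\lambda+O(1)$. Expand $S^J$ over ordered $J$-tuples. The tuples with two equal entries contribute at most $\binom J2S^{J-2}\sum_pp^{-2}$, and $\sum_pp^{-2}\le\sum_{n\ge2}n^{-2}<1$. The other tuples contribute $J!\sum1/t'$. Since $J\le2\lambda/3$, for large $x$
$$\sum_{t'}\frac1{t'}\ge\frac{S^J}{J!}\Big(1-\frac{J^2}{2S^2}\Big)\ge\frac{S^J}{2\,J!},$$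
as $J^2/(2S^2)\le\frac29(1+o(1))$.

**Step 3: the large $t'$ are a minority.** We use Rankin's trick, that is, we multiply by $(t'/Y^{1/3})^\beta\ge1$. Let $\beta=12/\log Y$. For $p\le Y^{1/12}$ we have $0\le\beta\log p\le1$, so $p^\beta\le1+(e-1)\beta\log p$ by convexity. With $\sum_{p\le u}\frac{\log p}p\le\log u+O(1)$,
$$\sum_{p\in\mathcal P}p^{-1+\beta}\le S+(e-1)\beta\Big(\frac{\log Y}{12}+O(1)\Big)=S+(e-1)+O(\beta)\le S+2$$
for large $x$. Using $J\le S$,
$$\sum_{t'>Y^{1/3}}\frac1{t'}\le Y^{-\beta/3}\sum_{t'}t'^{-1+\beta}\le e^{-4}\frac{(S+2)^J}{J!}\le e^{-4}e^{2J/S}\frac{S^J}{J!}\le e^{-2}\frac{S^J}{J!}\le\frac{S^J}{4\,J!}.$$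

**Step 4: conclude.** By Steps 2 and 3, $\sum_{t'\le Y^{1/3}}1/t'\ge\frac{S^J}{4J!}$. Since $S=\lambda+O(1)$ and $J\le\lambda$, $S^J\gg\lambda^J$. $\square$

## Exponents $a$ for which $D_a$ is squarefree

The construction $n=q^aD_at$ needs $D_a$ squarefree and coprime to $q$, and Lemma 6 needs $\sum_{p\mid D_a}1/p$ bounded. We show that the exponents with these properties carry a positive proportion of the mean of $q^{-\omega(D_a)}$.

Let $w\ge q$ be a constant depending on $q$, chosen below, let $M=(q-1)!\prod_{p\le w}p$ and $I_0=[B,B+H]$. If $M\mid a$, then $D_a=\prod_{i=1}^{q-1}(1+a/i)$, where each $a/i$ is an integer divisible by $\prod_{p\le w}p$. So $D_a$ is coprime to all primes $\le w$, in particular to $q$. (For $q=3$, $w=3$: $M=12$, and $D_{12}=13\cdot14/2=91=7\cdot13$.) Let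
$$\mathcal A=\Big\{a\in I_0:\ M\mid a,\ D_a\text{ squarefree},\ \sum_{p\mid D_a}\frac1p\le1\Big\}.$$

**Lemma 7.** For a suitable constant $w=w(q)$,
$$\sum_{a\in\mathcal A}q^{-\omega(D_a)}\gg H(\log\lambda)^{-\kappa}.$$

*Proof.* Let $\mathcal S=\{p:w<p<z\}$ and $\Pi=\Pi(\mathcal S)$. By (4), $\Pi\gg(\log\lambda)^{-\kappa}$ for any $w$.

**Step 1: ignore primes $\ge z$.** We pass from $\omega(D_a)$ to the sieved $\omega_{\mathcal S}(Q(a))$. As $D_a\le\lambda^q$, at most $\log D_a/\log z\le q/\delta$ primes $\ge z$ divide $D_a$. For $M\mid a$ all other primes of $D_a$ lie in $\mathcal S$ and exceed $q$. So $q^{-\omega(D_a)}\ge q^{-q/\delta}q^{-\omega_{\mathcal S}(Q(a))}$, and it suffices to bound $\sum_{a\in\mathcal A}q^{-\omega_{\mathcal S}(Q(a))}$ from below.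

**Step 2: the total over $M\mid a$.** This is what we subtract from. By Lemma 3 with $r=M$,
$$\sum_{a\in I_0,\,M\mid a}q^{-\omega_{\mathcal S}(Q(a))}\ge\frac H{2M}\Pi-O(y^2).$$

In Steps 3 and 4 we use, for $p\in\mathcal S$, that $\omega_{\mathcal S}\ge\omega_{\mathcal S\setminus\{p\}}$ and $\Pi(\mathcal S\setminus\{p\})\le q\Pi$. The constant $C_q=3q(q-1)$ does not depend on $w$, and this is what lets us choose $w$ at the end.

**Step 3: remove $a$ with $D_a$ not squarefree.** Then $p^2\mid D_a$ for some $p>w\ge q$, and $p^2\mid a+i$ for some $i$ by Lemma 1. For $w<p<z$ we apply Lemma 3 to $\mathcal S\setminus\{p\}$ and the at most $q-1$ classes modulo $Mp^2$ given by $M\mid a$ and $a\equiv-i\,(p^2)$. The contribution is at most $(q-1)\cdot\frac32\cdot\frac H{Mp^2}\cdot q\Pi+O(y^2)$. If $p\ge z=\lambda^\delta$, then $a$ is bad, and Lemma 4 applies. The total is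
$$\le C_q\frac HM\Pi\sum_{p>w}p^{-2}+O\big(zy^2+H(\log\lambda)^{-q-2}\big).$$

**Step 4: remove $a$ with $\sum_{p\mid D_a}1/p>1$.** The primes $p\ge z$ give $\sum_{p\mid D_a,\,p\ge z}1/p\le\omega(D_a)/z<\frac12$. So $\sum_{p\mid D_a,\,w<p<z}1/p>\frac12$, that is, $1<2\sum_{p\mid D_a,\,w<p<z}1/p$. These $a$ therefore contribute at most
$$2\sum_{w<p<z}\frac1p\sum_{\substack{a\in I_0,\,M\mid a\\p\mid Q(a)}}q^{-\omega_{\mathcal S}(Q(a))}\le C_q\frac HM\Pi\sum_{p>w}p^{-2}+O(zy^2),$$
by Lemma 3 with $\mathcal S\setminus\{p\}$, for each of the $q-1$ classes modulo $Mp$: the inner sum is at most $(q-1)\cdot\frac32\cdot\frac{H}{Mp}\cdot q\Pi+O(y^2)$.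

**Step 5: choose $w$.** The removed parts must be less than the total. Choose $w$ with $2C_q\sum_{p>w}p^{-2}\le\frac14$. Since $zy^2=\lambda^{\delta(1+2S_0)}\le\lambda^{0.1}$ and $\kappa<q+2$, what remains is at least
$$\frac H{4M}\Pi-o\big(H(\log\lambda)^{-\kappa}\big)\gg H(\log\lambda)^{-\kappa}.\qquad\square$$

## Lower bound: the integers $q^aD_at$

**Step 1: the family.** We exhibit integers counted by $N_q(x)$. For $a\in\mathcal A$ let $j=\omega(D_a)\ll\log\lambda$, and consider
$$n=q^aD_at\le x,\qquad t\text{ squarefree},\quad(t,qD_a)=1,\quad\omega(t)=a-j.$$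
As $D_a$ is squarefree and coprime to $q$,
$$d_q(n)=D_a\cdot q^j\cdot q^{a-j}=q^aD_a,$$
which divides $n$. Distinct pairs $(a,t)$ give distinct $n$, since $a=v_q(n)$ and then $t=n/(q^aD_a)$.

**Step 2: count $t$ for fixed $a$.** We apply Lemma 6 with $E=qD_a$, $K=a-j$ and $Y=x/(q^aD_a)$. The hypotheses hold: $E\le q\lambda^q\le\log x$; $\sum_{p\mid E}1/p\le\frac12+1$; $a\in[B,B+H]$ with $B=\lambda/q\le\lambda/2$ and $j\ll\log\lambda$, so $\lambda/(3q)\le K\le2\lambda/3$; and $q^aD_a$ is at most a power of $\log x$, so $Y\ge x^{1/2}$. Hence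
$$N_q(x)\gg\sum_{a\in\mathcal A}\frac x{q^aD_a\log x}\cdot\frac{\lambda^{a-j-1}}{(a-j-1)!}.$$

**Step 3: the price is no more than $q^j$.** This matches Step 3 of the upper bound. Since $a\ge\lambda/q$,
$$\frac{\lambda^{a-j-1}}{(a-j-1)!}\ge\frac{\lambda^{a-1}}{(a-1)!}\Big(\frac{a-j}\lambda\Big)^j\ge\frac{\lambda^{a-1}}{(a-1)!}\,q^{-j}\Big(1-\frac{qj}\lambda\Big)^j\gg\frac{\lambda^{a-1}}{(a-1)!}\,q^{-j},$$
where the last step uses $j^2/\lambda\to0$.

**Step 4: sum over $a$.** We combine the mean of $q^{-\omega(D_a)}$ with the Poisson weights near their peak. We have $D_a\ll\lambda^{q-1}$, and Lemma 2(3) with $a-1\in[B-1,B+H]$ gives $P_a\gg e^B\lambda^{-1/2}$. By Lemma 7 and $H=\sqrt\lambda$,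
$$N_q(x)\gg\frac x{\log x}\lambda^{-(q-1)}\sum_{a\in\mathcal A}P_aq^{-\omega(D_a)}\gg\frac x{\log x}\lambda^{-(q-1)}\,\frac{e^B}{\sqrt\lambda}\,H(\log\lambda)^{-\kappa}=x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^{-\kappa}.$$
With the upper bound $N_q(x)\ll\Phi(x)$ and $\lambda=L_2(x)$, $\log\lambda=L_3(x)$, this proves the Theorem. For $q=3$ we have $q-1=2$ and $\kappa=\frac43$, which is the case in the conjecture. $\blacksquare$
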